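# Equality of the lower and upper Lie nilpotency indices of modular group algebras

## Statement of the theorem

Notation: $(x,y)=x^{-1}y^{-1}xy$ in a group, $[x,y]=xy-yx$ in a ring, and $\gamma_1(G)=G$, $\gamma_{i+1}(G)=(\gamma_i(G),G)$, so that $\gamma_2(G)=G'$. Repeated commutators and brackets are left-normed: $[a,b,c]=[[a,b],c]$.

**Theorem 1.** Let $F$ be a field of characteristic $p>0$ and let $G$ be a group such that $R=FG$ is noncommutative and Lie nilpotent. For $k\ge 1$ let $I_k\subseteq FG'$ be the $F$-span of all products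
$$(g_1-1)\cdots(g_m-1),\qquad m\ge1,\quad g_l\in\gamma_{i_l+1}(G),\quad i_l\ge1,\quad \textstyle\sum_l i_l\ge k .$$
Put $I_0=FG'$, $H_i=G'\cap(1+I_i)$ for $i\ge1$, and
$$d=(p-1)\sum_{i\ge1} i\,\log_p|H_i:H_{i+1}|.$$
Then
$$t_L(FG)=t^L(FG)=d+2 .$$
Moreover $R\,R^{[d+1]}=R^{(d+1)}=\widehat{G'}R$, where $\widehat{G'}=\sum_{g\in G'}g$.

**Corollary 2.** Let $p\in\{2,3\}$. Then $t_L(FG)=t^L(FG)$ for every field $F$ of characteristic $p$ and every group $G$ such that $FG$ is Lie nilpotent. In fact the equality holds in every characteristic $p>0$.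

**Proposition 3.** In Theorem 1 the groups $H_i$, and hence the common value $d+2$, depend only on $G$ and $p$, not on $F$.

We now explain the symbols $R^{[n]}$, $R^{(n)}$, $t_L$, $t^L$, then the weights $I_k$ and the groups $H_i$.

## Lower and upper Lie powers

**Definition.** Let $R$ be an associative ring. The lower Lie powers are $R^{[1]}=R$ and $R^{[n+1]}=[R^{[n]},R]$, the additive subgroup generated by all $[x,y]$ with $x\in R^{[n]}$, $y\in R$. The upper Lie powers are $R^{(1)}=R$ and $R^{(n+1)}=[R^{(n)},R]R$, the associative ideal generated by $[R^{(n)},R]$. The ring is Lie nilpotent if $R^{[m]}=0$ for some $m$, and upper Lie nilpotent if $R^{(m)}=0$ for some $m$. In these cases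
$$t_L(R)=\min\{m:R^{[m]}=0\},\qquad t^L(R)=\min\{m:R^{(m)}=0\}.$$

In the lower powers we only bracket. In the upper powers we may multiply by ring elements after every bracketing, so $R^{[n]}\subseteq R^{(n)}$. Hence $t_L(FG)\le t^L(FG)$ whenever $FG$ is Lie nilpotent; that the right-hand side is finite is part of the first of the following known facts.

**Fact A (Bódi–Khripta).** Let $F$ have characteristic $p>0$ and let $FG$ be noncommutative. Then the following are equivalent: $FG$ is Lie nilpotent; $FG$ is upper Lie nilpotent; $G$ is nilpotent and $G'$ is a finite $p$-group.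

**Fact B (Bhandari–Passi).** If $p>3$ and $FG$ is Lie nilpotent, then $t_L(FG)=t^L(FG)$.

**Fact C.** If $FG$ is Lie nilpotent and $|G'|=p^n$, then $t_L(FG)\le t^L(FG)\le p^n+1$.

Does multiplying in between ever delay the moment at which everything vanishes? The cases $p=2$ and $p=3$ of this question are posed, as open, in "On the Derived Length of Lie Solvable Group Algebras". Corollary 2 answers: never. It follows from Theorem 1, because if $FG$ is commutative then $R^{[2]}=R^{(2)}=0\neq R$ and both indices equal $2$. The proof below uses Fact A to describe $G$. It uses neither Fact B, which it reproves, nor Fact C.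

From now on $R=FG$ is noncommutative and Lie nilpotent. So $G$ is nilpotent and $G'\ne1$ is a finite $p$-group. We write $\gamma_i=\gamma_i(G)$.

## Weights on the augmentation ideal of $FG'$

The ideal $I_1$ is the augmentation ideal of $FG'$. The index $k$ in $I_k$ counts commutators: a factor $g-1$ with $g\in\gamma_{i+1}$ arises from $i$ nested commutators and gets weight $i$, and weights add under multiplication. The group $H_i$ consists of the $g\in G'$ for which $g-1$ has weight at least $i$. It can be larger than $\gamma_{i+1}$, because $g^p-1=(g-1)^p$.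

**Example (order $p$).** Let $|G'|=p$. Since $G$ is nilpotent, $\gamma_3$ is a proper subgroup of $\gamma_2=G'$, so $\gamma_3=1$ and $G'=\{z^a\}$ is central. With $t=z-1$ we have $FG'=F[t]/(t^p)$ and $I_k=t^kFG'$. For $0<a<p$, $z^a-1=(1+t)^a-1\equiv at \bmod t^2$ is not in $I_2$. So $H_1=G'$, $H_2=1$ and $d=p-1$.

**Example (dihedral group of order $16$, $p=2$).** Let $G=\langle r,s\mid r^8=s^2=1,\ srs=r^{-1}\rangle$. Then $\gamma_2=\langle r^2\rangle$, $\gamma_3=\langle r^4\rangle$, $\gamma_4=1$. With $t=r^2-1$ we have $FG'=F[t]/(t^4)$ and $r^4-1=t^2$, so $I_k=t^kFG'$, $H_1=\langle r^2\rangle$, $H_2=\langle r^4\rangle$, $H_3=1$. Thus $d=1+2=3$.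

**Example (central cyclic $G'$ of order $4$, $p=2$).** Take $G$ of class $2$ with $G'=\langle z\rangle$ of order $4$ (for instance the upper unitriangular $3\times3$ matrices over $\mathbb Z/4$). Again $I_k=t^kFG'$ with $t=z-1$, and $z^2-1=t^2$. So $H_2=\langle z^2\rangle$ although $\gamma_3=1$, and again $d=3$. Here the weight $2$ of $z^2$ comes from a $p$-th power and not from $\gamma_3$.

## Three group algebras by hand

**The case $|G'|=p$.** Choose $x,y$ with $z=(x,y)\ne1$. Since $(x^ky,x)=(y,x)=z^{-1}$ and $[w,x]=xw((w,x)-1)$ for $w\in G$,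
$$[x,y]=-[y,x]=-xy(z^{-1}-1),\qquad [x^ky,x]=x^{k+1}y\,(z^{-1}-1).$$
As $z$ is central, the bracket $[x,y,x,\dots,x]$ with $n$ pairs of brackets equals $-x^ny(z^{-1}-1)^n$. For $n=p-1$ it is nonzero, so $R^{[p]}\neq0$. On the other hand every $[g,h]=hg((g,h)-1)$ lies in $(z-1)R$ and $z-1$ is central, so $R^{(n)}\subseteq(z-1)^{n-1}R$ and $R^{(p+1)}=0$. Both indices equal $p+1=d+2$.

**The dihedral group of order $16$, $p=2$.** We compute $[r,\,r^{-1}s,\,r^{-1},\,r]$ with $sr=r^{-1}s$. First $[r,r^{-1}s]=s-r^{-2}s=(1+r^{-2})s$. Next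
$$[(1+r^{-2})s,r^{-1}]=(1+r^{-2})(r+r^{-1})s=r(1+r^{-2})^2s=r(1+r^4)s .$$
Finally $[r(1+r^4)s,r]=r(1+r^4)(r^{-1}+r)s=(1+r^4)(1+r^2)s=\widehat{G'}s\ne0$. So $R^{[4]}\ne0$ and $t_L\ge5$, while Fact C gives $t^L\le 2^2+1=5$. Both indices are $5=d+2$.

**The group $D_8\times D_8$, $p=2$.** Let $G=\langle a,b\rangle\times\langle c,e\rangle$, each factor dihedral of order $8$, with $(a,b)=z_1$, $(c,e)=z_2$ and $t_i=z_i-1$. The class is $2$, $I_1=(t_1,t_2)$, $I_2=Ft_1t_2$, $I_3=0$. None of $t_1$, $t_2$, $z_1z_2-1=t_1+t_2+t_1t_2$ lies in $I_2$, so $H_2=1$ and $d=2$. We expect $R^{[3]}\neq0$. In class $2$, for group elements,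
$$[g,h,k]=\big((g,h)-1\big)[hg,k]=\big((g,h)-1\big)\,khg\,\big((hg,k)-1\big).$$
If each of $g,h,k$ lies in one of the two factors, this is zero. Indeed $(g,h)\ne1$ forces $g,h$ into the same factor, say the first, and then $(g,h),(hg,k)\in\langle z_1\rangle$ and $t_1^2=0$. Mixing helps: $g=a$, $h=bc$, $k=e$ give $(a,bc)=z_1$, $(bca,e)=z_2$, so $[a,bc,e]=t_1t_2\,ebca\ne0$. To multiply two commutators by bracketing, they must share an entry. This will return as the main difficulty for $p=2$.

## The weight filtration and the upper bound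

**Step 1: how weights behave under brackets.** We want each bracketing to raise the weight by at least one.

Each $I_k$ is an ideal of $FG'$: multiplying a product by $g=1+(g-1)$ with $g\in G'=\gamma_2$ only adds a product with one more factor. It is invariant under conjugation by $G$, since the $\gamma_i$ are. Clearly $I_{k+1}\subseteq I_k$ and $I_iI_j\subseteq I_{i+j}$. For $g\in\gamma_{i+1}$, $h\in\gamma_{j+1}$ ($i,j\ge1$) and $x\in G$,
$$[g-1,h-1]=hg\big((g,h)-1\big)\in I_{i+j+1},\qquad [g-1,x]=xg\big((g,x)-1\big)\in xI_{i+1},\tag{1}$$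
because $(g,h)\in\gamma_{i+j+2}$ and $(g,x)\in\gamma_{i+2}$. Expanding brackets of products by the Leibniz rule, and moving $x$ to the left by $G$-invariance, we get
$$[I_i,I_j]\subseteq I_{i+j+1},\qquad [I_i,x]\subseteq xI_{i+1}\qquad(i,j\ge0).\tag{2}$$
For index $0$ use $I_0=F+I_1$: brackets with $F$ vanish, and $I_1$ gives even more than needed.

In a nonzero product $(g_1-1)\cdots(g_m-1)$ all $g_l\ne1$, so every $i_l$ is bounded because $G$ is nilpotent; and $m$ is bounded because the augmentation ideal of a finite $p$-group in characteristic $p$ is nilpotent. So $I_k=0$ for large $k$. Put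
$$d_0=\max\{k:I_k\ne0\}\ge1 .$$

**Step 2: passing from $FG'$ to $R$.** Put $J_k=I_kR=RI_k$. Since $R$ is free over $FG'$ on a transversal of $G'$ in $G$ containing $1$, $J_k$ is the direct sum of the $I_kt$ over the transversal, and $J_k\cap FG'=I_k$. Also $J_iJ_j=I_iRI_jR=I_iI_jR\subseteq J_{i+j}$. For $a\in I_i$, $b\in I_j$, $x,y\in G$,
$$[ax,by]=a[x,b]y+ab[x,y]+[a,b]yx+b[a,y]x,\qquad [x,y]=yx\big((x,y)-1\big)\in J_1 .$$
By (2) all four terms lie in $J_{i+j+1}$, so
$$[J_i,J_j]\subseteq J_{i+j+1}.\tag{3}$$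
By induction $R^{(n)}\subseteq J_{n-1}$: this holds for $n=1$, and $[J_{n-1},J_0]R\subseteq J_n$. Therefore $R^{(d_0+2)}\subseteq J_{d_0+1}=0$ and
$$t_L(R)\le t^L(R)\le d_0+2.\tag{4}$$

It remains to prove $R^{[d_0+1]}\neq0$ and $d_0=d$.

## The graded Poisson algebra and the reduction

**Definition.** A Poisson algebra is a commutative associative unital $F$-algebra $P$ with an $F$-bilinear bracket $\{\,,\}$ satisfying $\{a,a\}=0$ and the Jacobi identity, and which is a derivation in each argument: $\{ab,c\}=a\{b,c\}+b\{a,c\}$. We write $P^{[1]}=P$, $P^{[n+1]}=\{P^{[n]},P\}$ (additive span) and $T^{(n)}=P\,P^{[n]}$, so $T^{(1)}=P$.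

A small example is $F[X^{\pm1},Y^{\pm1}]$ with $\{X^iY^j,X^kY^l\}=(il-jk)X^{i+k}Y^{j+l}$, so that $\{X,Y\}=XY$.

Two remarks are used constantly. First, $P^{[n+1]}\subseteq P^{[n]}$, hence $T^{(n+1)}\subseteq T^{(n)}$. Second,
$$\{P^{[a]},P^{[b]}\}\subseteq P^{[a+b]} .\tag{5}$$
For $b=1$ this is the definition. For $u\in P^{[a]}$, $w\in P^{[b]}$ the Jacobi identity gives $\{u,\{w,c\}\}=\{\{u,w\},c\}-\{\{u,c\},w\}$, and both terms lie in $P^{[a+b+1]}$ by induction on $b$.

**Step 3: the Poisson algebra of $FG$.** The purpose is to replace $R$ by something commutative in which nothing relevant is lost. By (3), $P=\bigoplus_kJ_k/J_{k+1}$ is commutative, and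
$$\{\alpha+J_{i+1},\beta+J_{j+1}\}=[\alpha,\beta]+J_{i+j+2}\qquad(\alpha\in J_i,\ \beta\in J_j)$$
is well defined, again by (3). Leibniz, Jacobi and $\{a,a\}=0$ are inherited from $R$. So $P$ is a Poisson algebra whose bracket raises the degree by $1$. Because $J_{k+1}\cap I_k=I_{k+1}$, it contains the graded subalgebra
$$S=\bigoplus_kI_k/I_{k+1},\qquad S_0=F,\qquad\text{and}\qquad P_0=F[G/G'] .$$

**Proposition 4 (reduction).** Inside $J_{d_0}=P_{d_0}$ we have $T^{(d_0+1)}=R\,R^{[d_0+1]}$. Hence, if $T^{(d_0+1)}$ contains a nonzero element of $S_{d_0}$, then $t_L(R)=t^L(R)=d_0+2$.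

*Proof.* $T^{(d_0+1)}$ is spanned by the elements $p_0\{p_1,\dots,p_{d_0+1}\}$ with homogeneous $p_i$. There are $d_0$ brackets, so such an element has degree $d_0+\sum\deg p_i$. As $P_k=0$ for $k>d_0$, only those with all $p_i\in P_0=R/J_1$ survive. If $p_i$ is the image of $r_i\in R$, the element is the class of $r_0[r_1,\dots,r_{d_0+1}]$ in $J_{d_0}/J_{d_0+1}=J_{d_0}$, that is, $r_0[r_1,\dots,r_{d_0+1}]$ itself. These elements span $R\,R^{[d_0+1]}$. If $T^{(d_0+1)}\ne0$, then $R^{[d_0+1]}\neq0$, so $t_L(R)\ge d_0+2$, and (4) finishes the proof. $\square$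

## Commutator classes and the derivations $D_x$

**Step 4: a calculus for brackets of group elements.** For $x\in G$ let $\bar x\in P_0$ be its image. It is a unit, and $\bar x=1$ if $x\in G'$. For $i\ge1$ let $C_i\subseteq S_i$ be the set of classes $g-1+I_{i+1}$ with $g\in\gamma_{i+1}$. Since
$$gh-1=(g-1)+(h-1)+(g-1)(h-1),\qquad (g-1)(h-1)\in I_{2i}\subseteq I_{i+1},$$
$C_i$ is an additive group killed by $p$, and $g\mapsto g-1+I_{i+1}$ induces a surjective homomorphism $\pi_i:\gamma_{i+1}/\gamma_{i+2}\to C_i$. By the definition of $I_k$, the algebra $S$ is generated by the $C_i$. Put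
$$x\wedge y=\text{class of }(x,y)-1\text{ in }C_1,\qquad D_x(f)=\bar x^{-1}\{f,\bar x\}\quad(f\in S).$$
From $[x,y]=yx((x,y)-1)$ we get $\{\bar x,\bar y\}=\bar x\bar y\,(x\wedge y)$. By (2), $D_x$ is a derivation of $S$ of degree $1$. It maps the class of $g\in\gamma_{i+1}$ in $C_i$ to the class of $(g,x)$ in $C_{i+1}$, because $x^{-1}[g-1,x]$ is congruent to $(g,x)-1$ modulo $I_{i+2}$: write $[g-1,x]=xg((g,x)-1)$ and note $g\equiv1\bmod I_1$.

The Leibniz rule gives $\{\bar x\bar x',\bar y\}=\bar x\bar x'\bar y\,(x\wedge y+x'\wedge y)$ and $D_{xx'}=D_x+D_{x'}$. So $\wedge$ and $x\mapsto D_x$ are additive in group elements. They are trivial on $G'$ (where $\bar x=1$) and on $p$-th powers (characteristic $p$). Hence they depend only on images in the $\mathbb F_p$-space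
$$V=G/G'G^p,$$
are $\mathbb F_p$-linear there, and $v\wedge v=0$. For $m\ge1$ and $v_i\in V$ put
$$\langle v_0,\dots,v_m\rangle=D_{v_m}\cdots D_{v_2}(v_0\wedge v_1)\in C_m .$$
If $v_i$ is the image of $x_i\in G$, this is $\pi_m([x_0\gamma_2,\dots,x_m\gamma_2])$, the bracket being that of the Lie ring $\bigoplus\gamma_i/\gamma_{i+1}$. Hence $\langle\cdots\rangle$ is multilinear and satisfies all multilinear Lie identities. These elements span $C_m$, since $\gamma_{m+1}/\gamma_{m+2}$ is generated by left-normed commutators of weight $m+1$. Finally, for $h,x\in G$ and $f\in S$,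
$$\{\bar hf,\bar x\}=\bar h\bar x\big((h\wedge x)f+D_xf\big).\tag{6}$$

**Example.** In the dihedral group of order $16$ with $p=2$: $(r,s)=r^{-2}$ and $(r^{-2},s)=r^4$. So $r\wedge s=t$, $D_st=t^2$ and $D_rt=0$ in $S=F[t]/(t^4)$.

## Monomial bases of $S$

**Step 5: the top degree of $S$.** We show $d_0=d$ and that $S_d$ is a line. For $u\in H_i$, $v\in H_j$ we have $(u,v)-1=u^{-1}v^{-1}[u-1,v-1]$ and $u^p-1=(u-1)^p$. With (2) this gives $(H_i,H_j)\subseteq H_{i+j+1}$ and $H_i^p\subseteq H_{pi}$. Each $H_i$ is a subgroup, $H_1=G'$, and $H_i=1$ for $i>d_0$. So $L_i=H_i/H_{i+1}$ is elementary abelian. The map $u\mapsto u-1$ embeds $L_i$ additively in $S_i$ (if $u-1\in I_{i+1}$, then $u\in H_{i+1}$), and $C_i\subseteq L_i$ because $\gamma_{i+1}\subseteq H_i$. The $p$-th power map $\varphi(\ell)=\ell^p$ is additive on $S$ and maps $L_i$ into $L_{pi}$. Put $L=\bigoplus L_i\subseteq S$.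

**Lemma 5.** If $\ell_1,\dots,\ell_r$ is a homogeneous $\mathbb F_p$-basis of $L$, then the monomials $\prod\ell_j^{a_j}$, $0\le a_j<p$, form an $F$-basis of $S$.

*Proof.* Order the basis by nondecreasing degree $w_j=\deg\ell_j$, and let $x_j\in H_{w_j}$ represent $\ell_j$. Going down the chain $H_1\ge H_2\ge\cdots$ we see that each element of $G'$ is uniquely $x_1^{a_1}\cdots x_r^{a_r}$ with $0\le a_j<p$. So $p^r=|G'|$. Expanding $x_j^{a}=(1+(x_j-1))^{a}$ shows that the $p^r$ elements $\eta_a=\prod_j(x_j-1)^{a_j}$, $0\le a_j<p$, span $FG'$. Hence they are a basis of it. Let $w(a)=\sum a_jw_j$, so $\eta_a\in I_{w(a)}$.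

The algebra $S$ is generated by $\bigcup C_i\subseteq L$, hence spanned by monomials in the $\ell_j$. Whenever $\ell_j^p$ occurs, replace it by $\varphi(\ell_j)\in L$, a combination of basis elements of degree $pw_j$. This keeps the degree and lowers the number of factors. So $S_k$ is spanned by the monomials of degree $k$ with exponents $<p$, that is, by the classes of the $\eta_a$ with $w(a)=k$. Thus $I_k=\mathrm{span}\{\eta_a:w(a)=k\}+I_{k+1}$. By descending induction, $I_k=\mathrm{span}\{\eta_a:w(a)\ge k\}$. Since the $\eta_a$ are independent, those with $w(a)=k$ are independent modulo $I_{k+1}$. $\square$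

The unique monomial of highest degree has all exponents $p-1$, so
$$d_0=(p-1)\sum_ii\dim L_i=d,\qquad\dim S_d=1.\tag{7}$$

**Step 6: top monomials made of commutator classes.** Brackets produce elements of the $C_i$, and not of all of $L$. So we want to write the top element of $S$ as a product of elements of the $C_i$.

**Definition.** Choose any basis of each $C_i$ and list all chosen elements $b_1,b_2,\dots$ in order of nonincreasing degree. Let $M_j=\sum_{j'\le j}\sum_{k\ge0}\mathbb F_p\varphi^k(b_{j'})$, $e_j=\min\{e:\varphi^e(b_j)\in M_{j-1}\}$ and $q_j=p^{e_j}$. We call this a choice of adapted bases. Put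
$$s_l=\sum_{\deg b_j=l}(q_j-1),\qquad d_i=\sum_{l\ge i}l\,s_l .$$

In the dihedral example $b_1=t^2\in C_2$, $b_2=t\in C_1$; since $\varphi(t)=t^2\in M_1$, we get $q_1=q_2=2$ and top monomial $b_1b_2=t^3$. In the example with $G'$ central cyclic of order $4$, $C_1=\{0,t\}$, $C_2=0$, so $b_1=t$, $q_1=4$ and the top monomial is $b_1^3=t^3$.

**Lemma 6.** For every choice of adapted bases, $e_j\ge1$ for all $j$, and the monomials $\prod b_j^{a_j}$, $0\le a_j<q_j$, form an $F$-basis of $S$. In particular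
$$\Pi=\prod_jb_j^{q_j-1}\neq0,\qquad\Pi\in S_d,\qquad d_1=d .$$
Moreover, let $E_i$ be the subalgebra of $S$ generated by all $C_l$ with $l\ge i$. Then every element of $E_i$ of degree $>d_i$ is zero.

*Proof.* $e_j$ exists since $\varphi^e(b_j)=0$ for large $e$. The part of $M_{j-1}$ in degree $\deg b_j$ is spanned by earlier basis elements of that same degree, because $\varphi^k(b_{j'})$ has degree $p^k\deg b_{j'}$. So $b_j\notin M_{j-1}$, that is, $e_j\ge1$. The space $M_{j-1}$ is graded and $\varphi$-stable. Hence $\varphi^k(b_j)\in M_{j-1}$ for $k\ge e_j$, while the $\varphi^k(b_j)$ with $k<e_j$ lie outside $M_{j-1}$ and have distinct degrees, so they are independent modulo $M_{j-1}$. By induction $\{\varphi^k(b_{j'}):j'\le j,\ k<e_{j'}\}$ is an $\mathbb F_p$-basis of $M_j$.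

Let $M$ be the last $M_j$, and extend this basis to a homogeneous basis of $L$. Since $S$ is generated by elements of $M$ and $\varphi(M)\subseteq M$, the rewriting in the proof of Lemma 5 shows that $S$ is spanned by monomials with exponents $<p$ in the basis of $M$ alone. By Lemma 5 an additional basis element would not be in that span, so $M=L$. As $\varphi^k(b_j)=b_j^{p^k}$, the monomials of Lemma 5 for this basis are $\prod_j\prod_{k<e_j}b_j^{p^ka_{jk}}$ with $0\le a_{jk}<p$. By $p$-adic expansion these are the $\prod b_j^{a_j}$ with $0\le a_j<p^{e_j}$. The one of largest degree is $\Pi$; its degree is $d_1$, and it is the top degree $d$ of $S$.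

The $b_j$ of degree $\ge i$ form an initial segment of the list. Apply the same rewriting to the corresponding $\varphi$-stable $M_j$: $E_i$ is spanned by the monomials $\prod b_j^{a_j}$, $0\le a_j<q_j$, in those $b_j$. The largest degree among them is $d_i$. $\square$

By Proposition 4, all that remains for the index formula is this: **find a nonzero element of $S_d$ in $T^{(d+1)}$.**

## Products of the ideals $T^{(n)}$, and where multiplicativity fails

The first thing to try is clear. An element of $C_l$ arises from $l$ bracketings, so one hopes for $C_l\subseteq T^{(l+1)}$. If also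
$$T^{(m)}T^{(n)}\subseteq T^{(m+n-1)}\quad\text{for all }m,n,\tag{8}$$
then $\Pi\in T^{(d+1)}$ at once. But (8) already fails for $m=n=2$, in every characteristic.

**Example.** Let $V=\mathbb F_p^4$ with basis $e_1,\dots,e_4$, and let $B:V\times V\to\Lambda^2V$ be bilinear with $B(e_i,e_j)=e_i\wedge e_j$ for $i<j$ and $B(e_i,e_j)=0$ otherwise. On $G=V\times\Lambda^2V$ put $(v,\kappa)(w,\lambda)=(v+w,\ \kappa+\lambda+B(v,w))$. The commutator of $(v,\kappa)$ and $(w,\lambda)$ is $(0,B(v,w)-B(w,v))=(0,v\wedge w)$. So $G'=\Lambda^2V$ is central and elementary abelian, $G/G'=V=G/G'G^p$, $C_1=\Lambda^2V$, and $S=F[\kappa_1,\dots,\kappa_6]/(\kappa_i^p)$ for a basis $\kappa_1,\dots,\kappa_6$ of $\Lambda^2V$, which we take to consist of the $e_i\wedge e_j$. Since $\gamma_3=1$, all $D_x$ vanish, $P$ is free over $S$ on the $\bar h$ ($h\in G/G'$), and $\{f\bar g,f'\bar h\}=ff'\,\bar g\bar h\,(g\wedge h)$. A triple bracket is therefore a combination of elements $f\,\bar g\bar h\bar k\,(a\wedge b)(b\wedge c)$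 with $a=g$, $b=g+h$, $c=k$ in $V$. So the elements of $T^{(3)}\cap S_2$ lie in the span $N$ of the products $(a\wedge b)(b\wedge c)$.

Let $\lambda:S_2\to F\otimes\Lambda^4V$ be the linear map with $\lambda(\kappa\kappa')=\kappa\wedge\kappa'$ on products of basis elements. For $p=2$ the squares $\kappa_i^2$ vanish in $S_2$, which is consistent with $\kappa_i\wedge\kappa_i=0$. By bilinearity $\lambda(\kappa\kappa')=\kappa\wedge\kappa'$ for all $\kappa,\kappa'\in\Lambda^2V$. Then $\lambda(N)=0$, but $\lambda((e_1\wedge e_2)(e_3\wedge e_4))=e_1\wedge e_2\wedge e_3\wedge e_4\neq0$. So $(e_1\wedge e_2)(e_3\wedge e_4)\in T^{(2)}T^{(2)}$ is not in $T^{(3)}$.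

The failing case has both indices even. The way out for $p\ne3$ is that (8) holds as soon as one index is odd. Then only the odd-degree factors of $\Pi$ (which lie in an even $T^{(l+1)}$) must be handled with care, by grouping them in pairs that share an entry.

## Characteristic different from $3$: an identity with five entries

Up to Lemma 9, $P$ is any Poisson algebra over a field of characteristic $\neq3$.

**Step 7: rewriting $\{t,r\{a,b,c\}\}$.** The aim is to show $\{T^{(3)},P\}\subseteq P^{[4]}$, in a form precise enough to be iterated. We want to absorb the coefficient $r$ into one of the entries.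

**Lemma 7.** Let $x_1,\dots,x_5\in P$ and let $\mathcal M$ be the span of all $\{e_1,e_2,e_3,e_4\}$, where $e_1,\dots,e_4$ arise, in any order, by multiplying two of the $x_i$ and keeping the other three. If $(a,b,c,r,t)$ is a permutation of $(x_1,\dots,x_5)$, then
$$\Gamma(abc|r,t):=\{t,r\{a,b,c\}\}\in\mathcal M .$$

*Proof.* We treat the $x_i$ as five labelled letters; signs of permutations refer to the labels. $\mathcal M$ does not depend on the order of the letters, so a congruence proved for one naming of the letters holds for every naming. Write $\equiv$ for congruence modulo $\mathcal M$ and $\{abcd\}$ for $\{a,b,c,d\}$. Note $\Gamma(abc|r,t)=\{t,r\}\{abc\}-r\{abct\}$.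

(i) $x\{abcy\}+y\{abcx\}=\{a,b,c,xy\}\equiv0$.

(ii) With $A=\{a,b,c\}$, the terms $\{t,r\}A+\{r,t\}A$ cancel, so $\Gamma(abc|r,t)+\Gamma(abc|t,r)=r\{t,A\}+t\{r,A\}=\{tr,A\}=-\{a,b,c,tr\}\equiv0$.

(iii) $\Gamma(abc|r,t)+\Gamma(abt|r,c)=\{a,b,ct,r\}-\{a,b,c,tr\}-\{a,b,t,cr\}\equiv0$. To check the equality put $u=\{a,b\}$. The left side is
$$\{t,r\}\{u,c\}-r\{u,c,t\}+\{c,r\}\{u,t\}-r\{u,t,c\}.$$
On the right, $\{u,ct,r\}=\{c,r\}\{u,t\}+c\{u,t,r\}+\{t,r\}\{u,c\}+t\{u,c,r\}$. Subtracting $\{u,c,tr\}=t\{u,c,r\}+r\{u,c,t\}$ and $\{u,t,cr\}=c\{u,t,r\}+r\{u,t,c\}$ gives the same.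

So modulo $\mathcal M$, $\Gamma(abc|r,t)$ changes sign when $a,b$ are exchanged, and when any two of $c,r,t$ are exchanged.

(iv) Name the letters $x,y,b,c,d$ and expand
$$0\equiv\{xy,b,c,d\}=x\{ybcd\}+y\{xbcd\}+\{xb\}\{ycd\}+\{xc\}\{ybd\}+\{xd\}\{ybc\}+\{xbc\}\{yd\}+\{xbd\}\{yc\}+\{xcd\}\{yb\}.$$
In the six products substitute $\{t,r\}\{abc\}=\Gamma(abc|r,t)+r\{abct\}$. They become
$$\begin{aligned}
&\Gamma(ycd|b,x)+b\{ycdx\},\quad \Gamma(ybd|c,x)+c\{ybdx\},\quad \Gamma(ybc|d,x)+d\{ybcx\},\\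
&\Gamma(xbc|d,y)+d\{xbcy\},\quad \Gamma(xbd|c,y)+c\{xbdy\},\quad \Gamma(xcd|b,y)+b\{xcdy\}.
\end{aligned}$$
By (i), $d\{ybcx\}\equiv-x\{ybcd\}$ and $d\{xbcy\}\equiv-y\{xbcd\}$, which cancels the first two terms of the expansion. By skewness $\Gamma(ybd|c,x)+\Gamma(ybc|d,x)\equiv0$ and $\Gamma(xbc|d,y)+\Gamma(xbd|c,y)\equiv0$. What remains is
$$\Gamma(ycd|b,x)+\Gamma(xcd|b,y)+b\{ycdx\}+c\{ybdx\}+c\{xbdy\}+b\{xcdy\}\equiv0 .$$
Applying (i) to the last four terms,
$$\Gamma(ycd|b,x)+\Gamma(xcd|b,y)\equiv\Delta:=x\{ycdb\}+x\{ybdc\}+y\{xcdb\}+y\{xbdc\}.\tag{9}$$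
By (i) and $\{y,c\}=-\{c,y\}$ (and so on), the four terms of $\Delta$ are congruent to
$$b\{cydx\},\qquad c\{bydx\},\qquad b\{cxdy\},\qquad c\{bxdy\}.$$
The renaming $\sigma$ which exchanges $x$ with $c$ and $y$ with $b$ maps the four terms of $\Delta$ to $c\{bxdy\}$, $c\{bydx\}$, $b\{cxdy\}$, $b\{cydx\}$. So $\sigma\Delta\equiv\Delta$.

(v) Put $G_{ab}=\mathrm{sgn}(a,b,c,r,t)\,\Gamma(abc|r,t)$. By the skewness above, modulo $\mathcal M$ it depends only on the unordered pair of labels $\{a,b\}$. The Jacobi identity for $a,b,c$ gives $G_{ab}+G_{bc}+G_{ca}\equiv0$, since cyclic permutations are even. With $\varepsilon=\mathrm{sgn}(y,c,d,b,x)$, (9) reads $\Delta\equiv\varepsilon(G_{yc}-G_{xc})$. The permutation $\sigma$ is even, so renaming gives $\sigma\Delta\equiv\varepsilon(G_{bx}-G_{cx})$. Since $\sigma\Delta\equiv\Delta$, we get $G_{yc}\equiv G_{bx}$: disjoint pairs have equal $G$. Two pairs sharing a letter have a common disjoint pair among the five letters, so all $G$ are congruent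 to one $G$, and Jacobi gives $3G\equiv0$. As $3$ is invertible, $G\equiv0$. $\square$

**Step 8: one odd index suffices for (8).**

**Lemma 8.** (a) Let $k\ge0$. If $\{s,P\}\subseteq P^{[k+2]}$, then $\{P^{[n]},s\}\subseteq P^{[n+k+1]}$ for all $n\ge1$.

(b) For odd $m$: $\{T^{(m)},P\}\subseteq P^{[m+1]}$, and $T^{(m)}T^{(n)}\subseteq T^{(m+n-1)}$ for all $n\ge1$.

*Proof.* (a) $n=1$ is the hypothesis. For $n\ge2$ and $u\in P^{[n-1]}$,
$$\{\{u,c\},s\}=\{\{u,s\},c\}+\{u,\{c,s\}\}\in\{P^{[n+k]},P\}+\{P^{[n-1]},P^{[k+2]}\}\subseteq P^{[n+k+1]},$$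
by induction and (5).

(b) First statement. For $m=1$ it is trivial. Suppose it holds for $m$, and put $I=T^{(m)}$. The space $T^{(m+2)}$ is spanned by the $r\{a,b,c\}$ with $a\in P^{[m]}\subseteq I$. By Lemma 7, $\{t,r\{a,b,c\}\}$ is a combination of brackets $\{e_1,\dots,e_4\}$ in which the $e_i$ that contains the factor $a$ lies in the associative ideal $I$. If $i\le2$, then $\{e_1,e_2\}\in P^{[m+1]}$. If $i=3$, use $\{P^{[2]},I\}\subseteq P^{[m+2]}$; if $i=4$, use $\{P^{[3]},I\}\subseteq P^{[m+3]}$; both are (a) with $k=m-1$. In all cases $\{e_1,\dots,e_4\}\in P^{[m+3]}$.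

Second statement. $n=1$ is clear. For $n\ge2$, $T^{(n)}$ is spanned over $P$ by the $\{u,r\}$ with $u\in P^{[n-1]}$. For $q\in T^{(m)}$,
$$q\{u,r\}=\{u,qr\}-r\{u,q\},$$
and $\{P^{[n-1]},T^{(m)}\}\subseteq P^{[n+m-1]}$ by the first statement and (a) with $k=m-1$. $\square$

**Step 9: products of two brackets that share an entry.** These replace the missing case of (8) with both indices even.

**Lemma 9.** Let $i,i'$ be odd, $s\in T^{(i)}$, $s'\in T^{(i')}$, $y,z,r\in P$. Then

(a) $\{s,y\}\in P^{[i+1]}$, $\ \{s,y\}\{r,y\}\in T^{(i+2)}$, and $\{s,y\}\{r,z\}+\{s,z\}\{r,y\}\in T^{(i+2)}$;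

(b) $\{s,y\}\{s',y\}\in T^{(i+i'+1)}$ and $\{s,y\}\{s',z\}+\{s,z\}\{s',y\}\in T^{(i+i'+1)}$;

(c) $\{s,y\}\{s,z\}\in T^{(2i+1)}$.

*Proof.* (a) The first claim is Lemma 8(b). Next, $\{s,yr,y\}=y\{s,r,y\}+\{r,y\}\{s,y\}+r\{s,y,y\}$, and all double brackets $\{s,\cdot,\cdot\}$ lie in $P^{[i+2]}$. Replace $y$ by $y+z$ for the last claim.

(b) Let first $s'=u\in P^{[i']}$. Then
$$\{u,ys,y\}=y\{u,s,y\}+\{s,y\}\{u,y\}+s\{u,y,y\}.$$
By Lemma 8, $\{u,ys\}$ and $\{u,s\}$ lie in $\{P^{[i']},T^{(i)}\}\subseteq P^{[i+i']}$, and $s\{u,y,y\}\in T^{(i)}T^{(i'+2)}\subseteq T^{(i+i'+1)}$. So $\{s,y\}\{u,y\}\in T^{(i+i'+1)}$. In general $s'=\sum r_ju_j$ with $u_j\in P^{[i']}$, and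
$$\{s,y\}\{s',y\}=\sum r_j\{s,y\}\{u_j,y\}+\sum\{s,y\}\{r_j,y\}u_j,$$
where by (a) the last terms lie in $T^{(i+2)}T^{(i')}\subseteq T^{(i+i'+1)}$. Replace $y$ by $y+z$ for the second claim.

(c) Write $s=\sum s_j$ with $s_j=r_ju_j$, $u_j\in P^{[i]}$. In $\{s,y\}\{s,z\}$ the cross terms $\{s_j,y\}\{s_k,z\}+\{s_k,y\}\{s_j,z\}$ ($j<k$) lie in $T^{(2i+1)}$ by (b). So let $s=ru$ with $u\in P^{[i]}$:
$$\{s,y\}\{s,z\}=r^2\{u,y\}\{u,z\}+ru\big(\{u,z\}\{r,y\}+\{u,y\}\{r,z\}\big)+u^2\{r,y\}\{r,z\}.$$
First term: $\{u,y\}\{u,z\}=\{u\{u,y\},z\}-u\{u,y,z\}$. Here $u\{u,y\}=\{u,uy\}\in P^{[2i]}$ by Lemma 8, so the first part is in $P^{[2i+1]}$; and $u\{u,y,z\}\in T^{(i)}T^{(i+2)}$. Second term: by (a) it lies in $T^{(i)}T^{(i+2)}$. Third term: $u^2\in T^{(i)}T^{(i)}\subseteq T^{(2i-1)}$, and $\{r,y\}\{r,z\}=\{r,ry,z\}-r\{r,y,z\}\in T^{(3)}$ because $r\{r,y\}=\{r,ry\}$. So it lies in $T^{(2i-1)}T^{(3)}$. By Lemma 8(b), $T^{(i)}T^{(i+2)}$ and $T^{(2i-1)}T^{(3)}$ are contained in $T^{(2i+1)}$. Nothing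 was divided by $2$. $\square$

**Step 10: placing the commutator classes.** Now $P$ is again the algebra of $FG$, with $p\neq3$.

**Lemma 10.** $C_l\subseteq T^{(l+1)}$ for even $l\ge2$.

*Proof.* For $l=2$, $C_2$ is spanned by the elements $D_z(x\wedge y)=\bar z^{-1}\{\bar x^{-1}\bar y^{-1}\{\bar x,\bar y\},\bar z\}$. Since $\{\bar x^{-1},\bar z\}=-\bar x^{-2}\{\bar x,\bar z\}$, this is a $P$-combination of $\{\bar x,\bar y,\bar z\}$, of $\{\bar x,\bar z\}\{\bar x,\bar y\}=\{\bar z,\bar x\}\{\bar y,\bar x\}$ and of $\{\bar y,\bar z\}\{\bar x,\bar y\}=-\{\bar z,\bar y\}\{\bar x,\bar y\}$. They lie in $T^{(3)}$; for the last two this is Lemma 9(a) with $i=1$. For even $l\ge4$, $C_l$ is spanned by the $D_zD_ys$ with $s\in C_{l-2}\subseteq T^{(l-1)}$ (induction), and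
$$D_zD_ys=\bar z^{-1}\{\bar y^{-1}\{s,\bar y\},\bar z\}=\bar z^{-1}\bar y^{-1}\{s,\bar y,\bar z\}-\bar z^{-1}\bar y^{-2}\{\bar y,\bar z\}\{s,\bar y\}\in T^{(l+1)}$$
by Lemma 9(a) with $i=l-1$. $\square$

For odd $i$ put $U_1=V$, $U_i=C_{i-1}$ for $i\ge3$, and define
$$\beta_i:U_i\times V\to C_i,\qquad \beta_1(x,y)=x\wedge y,\qquad \beta_i(s,y)=D_ys\ \ (i\ge3).$$
It is $\mathbb F_p$-bilinear and its values span $C_i$. In each case $\beta_i(s,y)$ is a unit times $\{\tilde s,\bar y\}$ with $\tilde s\in T^{(i)}$. For $i=1$ take $\tilde s=\bar x$, where $s$ is the image of $x\in G$. For $i\ge3$ take $\tilde s=s$ and use Lemma 10. So by Lemma 9, for odd $i,i'$,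
$$\beta_i(s,y)\beta_{i'}(s',y)\in T^{(i+i'+1)},\qquad \beta_i(s,y)\beta_i(s,y')\in T^{(2i+1)},\qquad \beta_i(s,y)\in T^{(i+1)}.\tag{10}$$

## The top monomial for $p\ge5$ and for $p=2$

**Step 11: $p\ge5$.** Choose adapted bases whose odd-degree members are values of the $\beta_i$. All $q_j-1=p^{e_j}-1$ are even. So $\Pi$ is a product of even-degree $b_j\in T^{(\deg b_j+1)}$ (Lemma 10) and of squares $b_j^2\in T^{(2\deg b_j+1)}$ of odd-degree $b_j$, by (10). All these indices are odd. By Lemma 8(b), $0\ne\Pi\in T^{(d+1)}$. With Proposition 4 and (7), $t_L=t^L=d+2$.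

**Step 12: $p=2$.** Now all $q_j-1$ are odd, so each odd-degree $b_j$ contributes one unpaired factor. We must choose the bases so that these factors fall into pairs which share an entry, as for $D_8\times D_8$.

**Lemma 11 (pairing).** Let $\beta:U\times V\to Q$ be bilinear over $\mathbb F_2$, with values spanning $Q$ and $\dim Q\ge2$. Then there are two linearly independent values of the form $\beta(s,y),\beta(s',y)$ or $\beta(s,y),\beta(s,y')$.

*Proof.* Otherwise all subspaces $\beta(U,y)$ and $\beta(s,V)$ have dimension $\le1$. Take independent values $\kappa_1=\beta(s_1,y_1)$ and $\kappa_2=\beta(s_2,y_2)$. Then $\beta(s_1,y_2)$ lies in $\beta(s_1,V)\cap\beta(U,y_2)=\mathbb F_2\kappa_1\cap\mathbb F_2\kappa_2=0$, and similarly $\beta(s_2,y_1)=0$. So $\beta(s_1+s_2,y_1)=\kappa_1$ and $\beta(s_1+s_2,y_2)=\kappa_2$ are independent values with a common first entry, a contradiction. $\square$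

For each odd $i$ apply Lemma 11 repeatedly to $\beta_i$ followed by the projection of $C_i$ modulo the span of what is already chosen. This gives pairs of the form in the lemma, all members together being independent and spanning a subspace $B_i\subseteq C_i$ of codimension $0$ or $1$. Let $i_1,\dots,i_l$ be the odd degrees with codimension $1$; group them as $(i_1,i_2),(i_3,i_4),\dots$, leaving at most one over. For a group $(i,i')$ the sets
$$\{y\in V:\beta_i(U_i,y)\subseteq B_i\},\qquad\{y\in V:\beta_{i'}(U_{i'},y)\subseteq B_{i'}\}$$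
are subgroups of $V$. They are proper, because the values of $\beta_i$ span $C_i\neq B_i$, and likewise for $i'$. A group is never the union of two proper subgroups. So there are one $y$ and $s,s'$ with $\beta_i(s,y)\notin B_i$ and $\beta_{i'}(s',y)\notin B_{i'}$. Add these two elements, as a further pair, to the bases of $C_i$ and $C_{i'}$. For a leftover degree $i$ add any $\beta_i(s,y)\notin B_i$. For even $i$ take any basis of $C_i$.

With these adapted bases,
$$\Pi=\prod_{\deg b_j\text{ even}}b_j^{q_j-1}\cdot\prod_{\deg b_j\text{ odd}}(b_j^2)^{(q_j-2)/2}\cdot\prod_{\deg b_j\text{ odd}}b_j .$$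
In the first product $b_j\in T^{(\deg b_j+1)}$ by Lemma 10, and the index is odd. In the second, $b_j^2\in T^{(2\deg b_j+1)}$ by (10), again an odd index. In the third, the product of the two members of each pair lies in $T^{(\text{sum of the two degrees}+1)}$ by (10). The two degrees are odd, so this index is odd too. The possible single leftover lies in $T^{(\deg+1)}$, an even index, but it occurs once. Lemma 8(b), with odd $m$ and, in one place, arbitrary $n$, gives $0\ne\Pi\in T^{(d+1)}$. So $t_L=t^L=d+2$ for $p=2$.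

## Characteristic $3$: squares that multiply well

For $p=3$ the argument stops at the last line of Lemma 7: there $3G\equiv0$ carries no information, and with Lemma 7 we lose Lemma 8(b). We cannot use odd-index multiplicativity. Since $p$ is odd, however, all exponents $q_j-1=3^{e_j}-1$ are even. The plan is to treat the factors of degree $1$ and $2$ of $\Pi$ as squares, and to produce the factors of degree $\ge3$ by one single long bracket.

In Lemmas 12 and 13, $P$ is any Poisson algebra in characteristic $3$. Put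
$$\mathcal Q_k=\{q\in P:\ qT^{(n)}\subseteq T^{(n+k)}\text{ for all }n\ge1\}.$$
This is a $P$-submodule of $P$, and $\mathcal Q_k\mathcal Q_l\subseteq\mathcal Q_{k+l}$. An element of $\mathcal Q_k$ may be multiplied onto anything with full gain $k$.

**Step 13: skew-symmetry of $\{a,b,c\}\{u,d\}$.**

**Lemma 12.** Let $u\in P^{[m]}$, $m\ge1$.

(a) $\{a,b,c\}\{u,d\}+\{d,b,c\}\{u,a\}$ is a sum of elements $r\{g,b\}$ and $r\{g,c\}$ with $r\in P$, $g\in P^{[m+2]}$.

(b) Modulo $T^{(m+3)}$, $f(a,b,c;d)=\{a,b,c\}\{u,d\}$ is skew-symmetric in all four arguments; in particular it is $\equiv0$ if two arguments coincide.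

*Proof.* (a) Put $\Lambda(a;v)=\{a,b\}\{v,c\}+\{a,c\}\{v,b\}$. Bracketing $\{u,ad\}=a\{u,d\}+d\{u,a\}$ with $b$ and then $c$ gives
$$\{a,b,c\}\{u,d\}+\{d,b,c\}\{u,a\}=\{u,ad,b,c\}-a\{u,d,b,c\}-d\{u,a,b,c\}-\Lambda(a;\{u,d\})-\Lambda(d;\{u,a\}).$$
The first three terms on the right have the required form, with $g$ the inner triple bracket. Further,
$$\Lambda(a;v)=\{v,ca,b\}+\{v,ba,c\}-c\{v,a,b\}-b\{v,a,c\}-a\{v,c,b\}-a\{v,b,c\}.$$
Indeed $\{v,ca,b\}=c\{v,a,b\}+\{c,b\}\{v,a\}+a\{v,c,b\}+\{a,b\}\{v,c\}$ and $\{v,ba,c\}=b\{v,a,c\}+\{b,c\}\{v,a\}+a\{v,b,c\}+\{a,c\}\{v,b\}$, and the terms with $\{v,a\}$ cancel. For $v\in P^{[m+1]}$ every term is of the form $r\{g,b\}$ or $r\{g,c\}$ with $g\in P^{[m+2]}$. The same holds for $\Lambda(d;v)$.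

(b) By (a), $f$ is skew in $(a,d)$ modulo $T^{(m+3)}$, and it is skew in $(a,b)$. So for labelled elements $x_1,\dots,x_4$ and $\{i,j,k,l\}=\{1,2,3,4\}$ we have $f(x_i,x_j,x_k;x_l)\equiv\mathrm{sgn}(i,j,l,k)\,y_k$ with $y_k$ depending only on the label $k$ in third position. The Jacobi identity for $x_i,x_j,x_k$ gives $y_i+y_j+y_k\equiv0$ for every triple; the three signs agree, since they differ by cyclic permutations of $i,j,k$. Comparing triples, all $y_k$ are congruent, so $f$ is skew in all arguments. If two arguments coincide, then $2f\equiv0$, so $f\equiv0$. $\square$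

**Step 14: two squares.**

**Lemma 13.** For all $a,b,c\in P$: $\{a,b\}^2\in\mathcal Q_2$ and $\{a,b,c\}^2\in\mathcal Q_4$.

*Proof.* For $m\ge1$, $T^{(m+1)}$ is spanned by the $r\{u,d\}$ with $u\in P^{[m]}$.

*First square.* For $n=1$: $\{a,ab\}=a\{a,b\}$ gives $\{a,b\}^2=\{\{a,ab\},b\}-a\{a,b,b\}\in T^{(3)}$. Let $n=m+1\ge2$ and $u\in P^{[m]}$. Modulo $T^{(m+3)}$, Lemma 12 gives
$$f(ae,b,c;d)\equiv-\{d,b,c\}\{u,ae\}=-a f(d,b,c;e)-e f(d,b,c;a)\equiv a f(e,b,c;d)+e f(a,b,c;d).$$
Directly, $\{ae,b,c\}=a\{e,b,c\}+e\{a,b,c\}+\{a,b\}\{e,c\}+\{a,c\}\{e,b\}$. Comparing,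
$$\big(\{a,b\}\{e,c\}+\{a,c\}\{e,b\}\big)\{u,d\}\in T^{(m+3)} .$$
Put $e=a$, $c=b$: $2\{a,b\}^2\{u,d\}\in T^{(m+3)}$. So $\{a,b\}^2T^{(n)}\subseteq T^{(n+2)}$.

*Second square.* For $n=1$ apply Lemma 12(b) with $u=\{a,b\}\in P^{[2]}$ and $d=c$: $\{a,b,c\}^2=f(a,b,c;c)\in T^{(5)}$. Let $n=m+1\ge2$ and $u\in P^{[m]}$. Multiply Lemma 12(a) by $\{a',b,c\}$. For $g\in P^{[m+2]}$, the elements $\{a',b,c\}\{g,b\}$ and $\{a',b,c\}\{g,c\}$ lie in $T^{(m+5)}$ by Lemma 12(b) with $g$ in place of $u$, since two arguments coincide. Hence for all $a,a',d$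
$$\{a',b,c\}\big(\{a,b,c\}\{u,d\}+\{d,b,c\}\{u,a\}\big)\in T^{(m+5)}.$$
Replacing $(a',a,d)$ by $(d,a,a)$ gives $2\{d,b,c\}\{a,b,c\}\{u,a\}\in T^{(m+5)}$. Taking $a'=a$ gives
$$\{a,b,c\}^2\{u,d\}\equiv-\{a,b,c\}\{d,b,c\}\{u,a\}\equiv0\pmod{T^{(m+5)}} .$$
So $\{a,b,c\}^2T^{(n)}\subseteq T^{(n+4)}$. $\square$

**Step 15: from brackets to commutator classes.** From here on, $P$ is the algebra of $FG$ with $p=3$.

**Lemma 14.** $\langle x,y\rangle^2\in\mathcal Q_2$ and $\langle x,y,z\rangle^2\in\mathcal Q_4$ for all $x,y,z\in V$.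

*Proof.* Lift $x,y,z$ to $G$. The first claim holds since $\langle x,y\rangle=\bar x^{-1}\bar y^{-1}\{\bar x,\bar y\}$. Let $w=\langle x,y,z\rangle=D_z(x\wedge y)$. For $\varepsilon,\eta=\pm1$ we have $\{\bar x^\varepsilon,\bar y^\eta\}=\bar x^\varepsilon\bar y^\eta\,\varepsilon\eta\,(x\wedge y)$. So (6) with $h=x^\varepsilon y^\eta$ gives $\{\bar x^\varepsilon,\bar y^\eta,\bar z\}=\bar x^\varepsilon\bar y^\eta\bar z\,g_{\varepsilon\eta}$ with
$$g_{\varepsilon\eta}=\eta\,(x\wedge z)(x\wedge y)+\varepsilon\,(y\wedge z)(x\wedge y)+\varepsilon\eta\,w .$$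
Hence $\sum_{\varepsilon,\eta}\varepsilon\eta\,g_{\varepsilon\eta}=4w=w$, and $w^2=\sum\varepsilon\eta\varepsilon'\eta'\,g_{\varepsilon\eta}g_{\varepsilon'\eta'}$.

Polarize $\{a,b,c\}^2\in\mathcal Q_4$ in $a$, in $b$ and in both, dividing by $2$ where needed. Then
$$\{a,b,c\}\{a',b,c\},\qquad\{a,b,c\}\{a,b',c\},\qquad\{a,b,c\}\{a',b',c\}+\{a,b',c\}\{a',b,c\}$$
lie in $\mathcal Q_4$. Up to units, this shows that $g_{\varepsilon\eta}^2$, $g_{+\eta}g_{-\eta}$ and $g_{\varepsilon+}g_{\varepsilon-}$ lie in $\mathcal Q_4$. The remaining products occur in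
$$g_{++}g_{--}+g_{+-}g_{-+}=\bar z^{-2}\big(\{\bar x,\bar y,\bar z\}\{\bar x^{-1},\bar y^{-1},\bar z\}+\{\bar x,\bar y^{-1},\bar z\}\{\bar x^{-1},\bar y,\bar z\}\big)\in\mathcal Q_4 ,$$
where the units in $\bar x,\bar y$ cancel in each product. In $w^2$ both $g_{++}g_{--}$ and $g_{+-}g_{-+}$ have coefficient $2$. So $w^2\in\mathcal Q_4$. $\square$

## Path elements in characteristic $3$

Fix adapted bases consisting of elements $\langle\cdots\rangle$, which is possible since these span each $C_m$. This fixes $q_j,s_l,d_i$.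

**Step 16: long brackets as sums of words.** We choose the entries of a long bracket so that their partial products are arbitrary. For $h_0,\dots,h_n\in G$ put $x_0=h_0$ and $x_i=h_{i-1}^{-1}h_i$, and let $v_i\in V$ be the image of $h_i$. By (6) and induction,
$$\{\bar x_0,\dots,\bar x_n\}=\bar h_nf_n,\qquad f_0=1,\qquad f_i=(v_{i-1}\wedge v_i)f_{i-1}+D_{v_i}f_{i-1}-D_{v_{i-1}}f_{i-1}.\tag{11}$$
Indeed $h_{i-1}\wedge x_i=v_{i-1}\wedge(v_i-v_{i-1})=v_{i-1}\wedge v_i$ and $D_{x_i}=D_{v_i}-D_{v_{i-1}}$. Since $\bar h_n$ is a unit, $f_n(v_0,\dots,v_n)\in T^{(n+1)}$ for all $v_i\in V$.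

Expanding (11), $f_n$ is a sum of words: for each step $i=1,\dots,n$ choose one of the operators $c_i=$ multiplication by $v_{i-1}\wedge v_i$, $\ D_{v_i}$, $\ -D_{v_{i-1}}$, and apply them successively to $1$. Only steps $j$ and $j+1$ involve $v_j$, each at most linearly. So a word has degree at most $2$ in each $v_j$. For $\delta\in\{0,1,2\}^{n+1}$ let $f_n^\delta$ be the sum of the words of multidegree $\delta$.

For $n=2$, for instance,
$$f_2^{(1,2,1)}=(v_0\wedge v_1)(v_1\wedge v_2),\qquad f_2^{(1,1,1)}=\langle v_0,v_1,v_2\rangle,\qquad f_2^{(1,2,0)}=-\langle v_0,v_1,v_1\rangle .$$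

**Lemma 15.** $f_n^\delta(v_0,\dots,v_n)\in T^{(n+1)}$ for all $\delta$ and all $v_i\in V$.

*Proof.* For $\varepsilon_j\in\{0,1,-1\}$, $f_n(\varepsilon_0v_0,\dots,\varepsilon_nv_n)=\sum_\delta\big(\prod_j\varepsilon_j^{\delta_j}\big)f_n^\delta(v_0,\dots,v_n)$. The functions $1,\varepsilon,\varepsilon^2$ on $\{0,1,-1\}$ are linearly independent over $\mathbb F_3$ (here $2\ne0$ is used). Applying this in each variable, $f_n^\delta(v_0,\dots,v_n)$ is a linear combination of values of $f_n$, which lie in $T^{(n+1)}$. $\square$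

**Step 17: one multidegree is a product of blocks.** Let $\mu=(\mu_1\ge\dots\ge\mu_r)$ be the sequence with exactly $s_i$ entries equal to $i$ for each $i\ge3$ and no other entries. Put $m_0=0$, $m_k=\mu_1+\dots+\mu_k$ and $n=m_r=d_3$. Let $\delta_{m_k}=2$ for $1\le k<r$, and $\delta_j=1$ for all other $j$.

**Lemma 16.** If $r\ge1$, then
$$f_n^\delta(v_0,\dots,v_n)=\prod_{k=1}^r\langle v_{m_{k-1}},v_{m_{k-1}+1},\dots,v_{m_k}\rangle .$$

*Proof.* Say that step $i$ of a word has type $\mathsf c$, $\mathsf r$, $\mathsf l$ if its operator is $c_i$, $D_{v_i}$, $-D_{v_{i-1}}$. It then uses, of the two vectors $v_{i-1},v_i$, both, only the right one, or only the left one, respectively. Block $k$ consists of the steps $m_{k-1}<i\le m_k$.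

*Shape of the words.* Consider a word of multidegree $\delta$. Since $\delta_0=\delta_n=1$ and the degree in $v_{m_k}$ is $2$ for $1\le k<r$, the first step of each block uses its left vector and the last step uses its right vector. For consecutive steps $i,i+1$ of one block, $\delta_i=1$, so exactly one of "step $i$ uses right", "step $i+1$ uses left" holds. So after $\mathsf l$ comes $\mathsf l$ or $\mathsf c$, and after $\mathsf c$ or $\mathsf r$ comes $\mathsf r$. A block starts with $\mathsf l$ or $\mathsf c$ and ends with $\mathsf c$ or $\mathsf r$. Hence each block has the form $\mathsf l\cdots\mathsf l\,\mathsf c\,\mathsf r\cdots\mathsf r$ with exactly one $\mathsf c$.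

*Terms of a word.* By Leibniz, a word is a sum of terms, one for each assignment of every $D$ to an earlier $\mathsf c$; a $D$ with no earlier $\mathsf c$ is applied to $1$ and gives $0$. Up to sign, a term is a product of $r$ factors. The $k$-th comes from the $\mathsf c$ of block $k$ and lies in $C_{\nu_k}$, where $\nu_k-1$ is the number of $D$'s assigned to it. All $m_K$ steps in blocks $\le K$ contribute to factors $\le K$, so
$$\nu_1+\dots+\nu_K\ge\mu_1+\dots+\mu_K\ \text{ for all }K,\quad\text{with equality for }K=r .$$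

*Terms with $\nu=\mu$.* Equality for all $K$ shows that every $D$ of block $k$ is assigned to the factor of block $k$. So no $\mathsf l$ occurs, since an $\mathsf l$ precedes the $\mathsf c$ of its block. Each block is $\mathsf c\,\mathsf r\cdots\mathsf r$, and the term is the asserted product with coefficient $1$. It occurs exactly once.

*Terms with $\nu\ne\mu$ vanish.* Let $\nu^*$ be the decreasing rearrangement of $\nu$. Its partial sums are at least those of $\nu$, hence at least those of $\mu$. If $\nu^*=\mu$, all these inequalities are equalities and $\nu=\mu$, a contradiction. So $\nu^*\neq\mu$, and at the first index $j$ with $\nu^*_j\ne\mu_j$ we have $i:=\nu^*_j>\mu_j\ge3$. Then $\nu^*_1,\dots,\nu^*_{j-1}$ coincide with $\mu_1,\dots,\mu_{j-1}$ and are exactly the entries $\ge i$ of $\mu$, with sum $d_i$. The product of the $j$ factors belonging to $\nu^*_1,\dots,\nu^*_j$ lies in $E_i$ and has degree $d_i+i>d_i$. So it is $0$ by Lemma 6. $\square$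

## Linking the blocks and the end of the case $p=3$

In the path product of Lemma 16 neighbouring blocks share a vector. As in $D_8\times D_8$, we must show that such a linked product can be made nonzero.

**Step 18: the linked product can replace the factors of degree $\ge3$.** Write $\Pi=w_1\cdots w_rW\ne0$. Here $w_1,\dots,w_r$ are the factors $b_j$ of degree $\ge3$, each with multiplicity $q_j-1$, in nonincreasing degree, so $w_k\in C_{\mu_k}$; and $W=\prod_{\deg b_j\le2}b_j^{q_j-1}$.

**Lemma 17.** If $r\ge1$, there are $v_0,\dots,v_n\in V$ with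
$$\prod_{k=1}^r\langle v_{m_{k-1}},\dots,v_{m_k}\rangle\cdot W\ne0 .$$

*Proof.* By induction on $k\ge1$ we find $v_0,\dots,v_{m_k}$ such that the product of the first $k$ blocks times $w_{k+1}\cdots w_rW$ is nonzero. For $k=1$ use that $w_1$ is itself of the form $\langle v_0,\dots,v_{m_1}\rangle$.

Let $1\le k<r$ and $m=\mu_{k+1}\ge3$. Let $B(x)$ be the product of the first $k$ blocks with the last vector $v_{m_k}$ replaced by a variable $x\in V$, times $w_{k+2}\cdots w_rW$. It is linear in $x$, and $B(v_{m_k})w_{k+1}\ne0$. Suppose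
$$B(x)\langle x,z_1,\dots,z_m\rangle=0\quad\text{for all }x,z_i\in V.$$
Put $\Psi(x;z_0,\dots,z_m)=B(x)\langle z_0,\dots,z_m\rangle$. By the Lie identities, $\langle z_0,\dots,z_m\rangle$ is an integer combination of left-normed elements in the same vectors starting with any prescribed $z_j$. For $j\ge1$ write $[z_0,\dots,z_j]=-[z_j,[z_0,\dots,z_{j-1}]]$, expand by repeated use of $[A,[B,C]]=[A,B,C]-[A,C,B]$, and bracket with the remaining $z$'s. So $\Psi=0$ whenever $x=z_j$ for some $j$. Being multilinear, $\Psi$ is therefore skew under each transposition $(x\,z_j)$. Hence it is skew under $(z_j\,z_l)=(x\,z_j)(x\,z_l)(x\,z_j)$.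

Since $m\ge3$, there are at least four vectors $z$. Bracket the identity
$$[z_0,z_1,z_2,z_3]-[z_0,z_1,z_3,z_2]=[[z_0,z_1],[z_2,z_3]]=-[z_2,z_3,z_0,z_1]+[z_2,z_3,z_1,z_0]$$
further with $z_4,\dots,z_m$ and multiply by $B(x)$. By skewness the left side becomes $2\Psi$. The rearrangement $(z_2,z_3,z_0,z_1)$ is even and $(z_2,z_3,z_1,z_0)$ is odd, so the right side becomes $-\Psi-\Psi=-2\Psi$. Thus $4\Psi=0$ and $\Psi=0$. As the $\langle z_0,\dots,z_m\rangle$ span $C_m\ni w_{k+1}$, we get $B(v_{m_k})w_{k+1}=0$, a contradiction.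

So $B(x)\langle x,z_1,\dots,z_m\rangle\ne0$ for some $x,z_i$. Redefine $v_{m_k}:=x$ and put $v_{m_k+j}:=z_j$ for $1\le j\le m$. $\square$

The hypothesis $m\ge3$ was used exactly once, for an identity with four entries. That is why the factors of degree $1$ and $2$ are handled by Lemma 14 instead.

**Step 19: conclusion for $p=3$.** If $r\ge1$, take the $v_i$ of Lemma 17 and put $\Pi'=\prod_k\langle v_{m_{k-1}},\dots,v_{m_k}\rangle$. By Lemmas 15 and 16, $\Pi'=f_n^\delta(v_0,\dots,v_n)\in T^{(d_3+1)}$. If $r=0$, put $\Pi'=1\in T^{(1)}$; here $d_3=0$ and $\Pi'W=\Pi\neq0$. All exponents $q_j-1$ are even, and the $b_j$ of degree $1$ and $2$ are of the form $\langle x,y\rangle$ and $\langle x,y,z\rangle$. So by Lemma 14, $b_j^{q_j-1}\in\mathcal Q_{(q_j-1)\deg b_j}$ for $\deg b_j\le2$. Therefore $W\in\mathcal Q_{s_1+2s_2}=\mathcal Q_{d-d_3}$, using $d=d_1=s_1+2s_2+d_3$ from Lemma 6. Hence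
$$0\ne\Pi'W\in T^{(d+1)}\cap S_d .$$
By Proposition 4 and (7), $t_L(FG)=t^L(FG)=d+2$ for $p=3$.

## The last nonzero Lie power and the independence of $F$

**Step 20: the equality $R\,R^{[d+1]}=R^{(d+1)}=\widehat{G'}R$.** By (7), $I_d=S_d$ is one-dimensional, and $I_1I_d\subseteq I_{d+1}=0$. An element of $FG'$ killed by the augmentation ideal is a multiple of $\widehat{G'}$, so $I_d=F\widehat{G'}$. In every case above we found a nonzero element of $S_d=I_d$ in $T^{(d+1)}$, and $T^{(d+1)}=R\,R^{[d+1]}$ by Proposition 4. This is a left ideal. Since $\widehat{G'}$ is central,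
$$R\widehat{G'}\subseteq R\,R^{[d+1]}\subseteq R^{(d+1)}\subseteq J_d=\widehat{G'}R=R\widehat{G'},$$
so all of these coincide. This completes the proof of Theorem 1, and with the commutative case that of Corollary 2.

**Step 21: proof of Proposition 3.** The products that span $I_k$ have coefficients in $\mathbb F_p$, so $I_k(FG)=F\otimes_{\mathbb F_p}I_k(\mathbb F_pG)$, and $I_k(FG)\cap\mathbb F_pG'=I_k(\mathbb F_pG)$. For $u\in G'$ we have $u-1\in\mathbb F_pG'$, so $u\in H_i$ holds over $F$ if and only if it holds over $\mathbb F_p$. Hence the groups $H_i$ and the common index $2+(p-1)\sum_ii\log_p|H_i:H_{i+1}|$ depend only on $G$ and $p$. $\square$
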